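# An algebraically closed division ring that is not a Nullstellensatz ring

Rings are associative with $1$, and homomorphisms and modules are unital. "Field" means commutative field. $D$ is always a division ring, $Z(D)$ is its center, and $(f_1,\dots,f_s)$ denotes the *left* ideal generated by $f_1,\dots,f_s$.

## 1. Central variables, zeros, commuting points, centralizers

**Polynomials.** $D[x_1,\dots,x_n]$ is the ring of polynomials in $n$ central variables: the $x_i$ commute with each other and with every element of $D$. We write coefficients on the left. The coefficients need not commute with one another: in $\mathbb H[x]$, with $ij=k=-ji$,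
$$(x-j)(x-i)=x^2-(i+j)x+ji=x^2-(i+j)x-k .$$

**Zeros.** A zero of $f=\sum_i c_ix^i\in D[x]$ is an element $a\in D$ with $f(a):=\sum_i c_ia^i=0$. Since $x$ is central, for $m\ge 1$
$$x^m-a^m=\bigl(x^{m-1}+x^{m-2}a+\dots+a^{m-1}\bigr)(x-a),\qquad\text{hence}\qquad f-f(a)\in D[x](x-a). \tag{1.1}$$
A nonzero constant is not a left multiple of $x-a$, by degree. So $f(a)=0$ if and only if $f$ is right-divisible by $x-a$. In particular:
$$\text{if } f=gh \text{ and } h(a)=0,\ \text{ then } f(a)=0. \tag{1.2}$$

*Example.* Left factors behave differently. For $f=(x-j)(x-i)$ above, $f(i)=-1-(i+j)i-k=-1+1+k-k=0$, but $f(j)=-1-(i+j)j-k=-1-k+1-k=-2k\ne0$.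

Division with remainder by a nonzero polynomial works in $D[x]$, so every left ideal of $D[x]$ has the form $D[x]f$.

**Commuting points.** $D_c^n$ is the set of $(a_1,\dots,a_n)\in D^n$ with $a_ia_j=a_ja_i$ for all $i,j$. For $a\in D_c^n$ put $\mathfrak M_a=(x_1-a_1,\dots,x_n-a_n)$ and call it a point ideal.

*Example.* The commuting condition is needed. In $\mathbb H[x_1,x_2]$ the left ideal $(x_1-i,x_2-j)$ contains
$$x_1(x_2-j)-x_2(x_1-i)=-jx_1+ix_2=-j(x_1-i)+i(x_2-j)+(ij-ji),$$
so it contains $ij-ji=2k$, a unit, and is the whole ring.

**Lemma 1.1.** Let $a\in D_c^n$. Then $\mathfrak M_a\cap D=0$, the quotient $D[x_1,\dots,x_n]/\mathfrak M_a$ is one-dimensional over $D$, and $\mathfrak M_a$ is a maximal left ideal. If $f\in D[x_i]$ is a polynomial in one of the variables and $f\in\mathfrak M_a$, then $f(a_i)=0$. In particular, $x_i-b\in\mathfrak M_a$ with $b\in D$ forces $b=a_i$.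

*Proof.* Let $x_i$ act on the left $D$-space $D$ by $x_i\cdot d=da_i$. These maps are left $D$-linear, and they commute because the $a_i$ do, so $D$ becomes a left $D[x_1,\dots,x_n]$-module. Since $(x_i-a_i)\cdot 1=a_i-a_i=0$, we have $\mathfrak M_a\subseteq\mathrm{Ann}(1)$. An element $d\in D$ sends $1$ to $d$, so $\mathfrak M_a\cap D=0$.

Next, every monomial is congruent to an element of $D$ modulo $\mathfrak M_a$. By (1.1), $x_n^m-a_n^m\in D[x_n](x_n-a_n)$. For a monomial $u$ in $x_1,\dots,x_{n-1}$ we get $u\,x_n^m\equiv u\,a_n^m=a_n^mu$, and we continue with $u$. Hence $D[x_1,\dots,x_n]=D+\mathfrak M_a$. The quotient is therefore one-dimensional over $D$, so $\mathfrak M_a$ is maximal.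

Finally, $f-f(a_i)\in D[x_i](x_i-a_i)\subseteq\mathfrak M_a$ by (1.1), so $f\in\mathfrak M_a$ gives $f(a_i)\in\mathfrak M_a\cap D=0$. $\square$

**Algebraically closed.** $D$ is algebraically closed if every non-constant polynomial in $D[x]$ has a zero in $D$. Among fields this is the usual notion. $\mathbb H$ is algebraically closed (see below). Over an algebraically closed $D$, every monic polynomial of degree $d\ge1$ is a product of $d$ monic linear factors: write $f=q(x-a)$ and continue with $q$.

**Nullstellensatz ring.** $D$ is a Nullstellensatz ring if, for every $n\in\mathbb N$, the maximal left ideals of $D[x_1,\dots,x_n]$ are exactly the point ideals $\mathfrak M_a$, $a\in D_c^n$. By Lemma 1.1 point ideals are always maximal, so the content is that there are no others. *Examples.* Every algebraically closed field and $\mathbb H$ are Nullstellensatz rings. The field $\mathbb R$ is not: $(x^2+1)$ is maximal in $\mathbb R[x]$.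

**Centralizer.** For a subset $B$ of a ring $R$, $C_R(B)$ is the set of elements of $R$ commuting with every element of $B$. In a division ring it is a division subring. *Example.* $C_{\mathbb H}(i)=\mathbb R+\mathbb Ri\cong\mathbb C$.

## 2. Algebraic closedness against the Nullstellensatz property

It is known that every Nullstellensatz ring is algebraically closed (this will also drop out of Theorem 3.1). We ask for the converse: if every one-variable polynomial over $D$ has a zero, must every maximal left ideal in several central variables come from a commuting point? In short: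

*Is every algebraically closed division ring a Nullstellensatz ring?*

The answer is no. For every algebraically closed field $k$, of any characteristic, we shall build an algebraically closed division ring with $k$ in its center that is not a Nullstellensatz ring, and the failure occurs in two variables.

One variable is harmless. Let $D$ be algebraically closed and $\mathfrak M=D[x]f$ a maximal left ideal of $D[x]$. Then $f\ne0$, since $0$ is properly contained in the proper left ideal $D[x]x$. Also $f$ is not constant. So $f$ has a zero $a$, whence $f\in D[x](x-a)$ and $\mathfrak M\subseteq D[x](x-a)\ne D[x]$. By maximality $\mathfrak M=(x-a)$. Hence $n=2$ is the least number of variables in which anything can go wrong.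

## 3. Simultaneous eigenvectors and the centralizer criterion

Let us try to prove the converse for $n=2$ by linear algebra. Let $\mathfrak M$ be a maximal left ideal of $D[x_1,x_2]$ and $S=D[x_1,x_2]/\mathfrak M$. We use a published theorem.

**Theorem (Amitsur–Small, *Polynomials over division rings*, Israel J. Math. 31 (1978)).** Simple $D[x_1,\dots,x_n]$-modules are finite-dimensional over $D$.

So $S$ is a finite-dimensional left $D$-space on which $x_1,x_2$ act by commuting $D$-linear maps. A common eigenvector would finish the proof. For $x_1$ we find one. Take $0\ne w\in S$ and a monic $g\in D[y]$ of least degree with $g(x_1)w=0$. Factor $g=(y-a_1)h$. Then $w'=h(x_1)w\ne0$ and $x_1w'=a_1w'$.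

For $x_2$ one would repeat this on $W_1=\{w\in S:x_1w=a_1w\}$, which is stable under $x_2$. Here the argument stops: $W_1$ is not a $D$-subspace. For $0\ne w\in W_1$ and $d\in D$ we have $x_1(dw)=d\,x_1w=da_1w$, so $dw\in W_1$ if and only if $da_1=a_1d$. For instance, if $S=\mathbb H$ with $x_1\cdot d=di$ and $a_1=i$, then $W_1=\mathbb R+\mathbb Ri$. Thus $W_1$ is only a space over $C_D(a_1)$, and the next eigenvalue must be a zero, *in $C_D(a_1)$*, of a polynomial over $C_D(a_1)$. Algebraic closedness of $D$ only promises a zero in $D$. This obstruction is exact.

**Theorem 3.1 (criterion).** A division ring $D$ is a Nullstellensatz ring if and only if for every $n\ge0$ and every $(a_1,\dots,a_n)\in D_c^n$ the division ring $C_D(a_1,\dots,a_n)$ is algebraically closed.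

For $n=0$ the condition says that $D$ itself is algebraically closed.

*Proof.* **Step 1: a Nullstellensatz ring has algebraically closed centralizers.** Let $(a_1,\dots,a_n)\in D_c^n$, let $E=C_D(a_1,\dots,a_n)$, and let $g\in E[y]$ be non-constant. We must find a zero of $g$ in $E$. The $a_i$ commute with each other, so they lie in $E$, and they are central in $E$. Consider in $D[x_1,\dots,x_n,y]$ the left ideal
$$J=(x_1-a_1,\dots,x_n-a_n,\,g(y)).$$

$J$ is proper. Let $L=E[y]/E[y]g$, a left $E$-space of dimension $\deg g\ge1$ with $\bar1\ne0$. Multiplication by $a_i$ and by $y$ are $E$-linear on $L$, since $a_i$ is central in $E$ and $y$ is central in $E[y]$, and these maps commute. So $D\otimes_EL$ is a $D[x_1,\dots,x_n,y]$-module with $x_i$ acting as $1\otimes a_i$ and $y$ as $1\otimes y$. The element $1\otimes\bar1$ is nonzero. We have $(x_i-a_i)(1\otimes\bar1)=1\otimes a_i\bar1-a_i\otimes\bar1=0$. If $g=\sum e_jy^j$, then $g(y)(1\otimes\bar1)=\sum e_j\otimes \overline{y^j}=1\otimes\bar g=0$. So $J\subseteq\mathrm{Ann}(1\otimes\bar1)$, which is proper.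

By Zorn's lemma and the hypothesis, $J\subseteq\mathfrak M_{(a_1',\dots,a_n',e)}$ for a commuting tuple. By Lemma 1.1, $a_i'=a_i$ and $g(e)=0$. Since $e$ commutes with the $a_i$, we have $e\in E$.

**Step 2: algebraically closed centralizers give a common eigenvector.** Let $\mathfrak M$ be a maximal left ideal of $D[x_1,\dots,x_n]$ and $S$ the quotient, with $\dim_DS<\infty$ by Amitsur–Small. We construct inductively commuting $a_1,\dots,a_j\in D$ such that
$$W_j=\{w\in S:\ x_iw=a_iw\ \text{ for } i\le j\}\ne0,$$
starting from $W_0=S$. Suppose this is done for some $j<n$, and put $E_j=C_D(a_1,\dots,a_j)$.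

$W_j$ is a left $E_j$-space, since $x_iew=e\,x_iw=ea_iw=a_iew$ for $e\in E_j$. It is stable under $x_{j+1}$, since $x_ix_{j+1}w=x_{j+1}a_iw=a_ix_{j+1}w$.

$W_j$ is finite-dimensional over $E_j$. To see this we show that elements of $W_j$ independent over $E_j$ are independent over $D$. If not, take a shortest nontrivial $D$-relation among them, scaled to $w_1+\sum_{l\ge2}d_lw_l=0$. Applying $x_i-a_i$ gives $\sum_{l\ge2}(d_la_i-a_id_l)w_l=0$, because $x_id_lw_l=d_lx_iw_l=d_la_iw_l$ and the first term contributes $0$. This relation is shorter, so it is trivial. Hence all $d_l$ commute with all $a_i$, so $d_l\in E_j$, and the relation was one over $E_j$, a contradiction. Therefore $\dim_{E_j}W_j\le\dim_DS<\infty$.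

Pick $0\ne w\in W_j$. The vectors $w,x_{j+1}w,x_{j+1}^2w,\dots$ are dependent over $E_j$, so there is a monic $g\in E_j[y]$ of least degree with $g(x_{j+1})w=0$. It is non-constant because $w\neq0$. As $E_j$ is algebraically closed, $g$ is a product of monic linear factors over $E_j$, so $g=(y-a_{j+1})h$ with $a_{j+1}\in E_j$ and $h\in E_j[y]$ monic of smaller degree. Put $w'=h(x_{j+1})w$. Then $w'\in W_j$, $w'\ne0$ by minimality of $\deg g$, and $x_{j+1}w'=a_{j+1}w'$. Since $a_{j+1}\in E_j$, the elements $a_1,\dots,a_{j+1}$ commute, and $w'\in W_{j+1}$.

**Step 3: the eigenvector makes $\mathfrak M$ a point ideal.** Take $0\ne v\in W_n$. Since $x_idv=da_iv$, the space $Dv$ is a submodule, so $S=Dv$ by simplicity. Write $\bar1=dv$ with $d\ne0$. Then $x_i\bar1=da_iv=(da_id^{-1})\bar1$, so $x_i-da_id^{-1}\in\mathfrak M$. The elements $da_id^{-1}$ commute, so $\mathfrak M$ contains a point ideal, which is maximal by Lemma 1.1. The two are equal. $\blacksquare$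

*Check on the classical cases.* If $D$ is an algebraically closed field, all centralizers equal $D$. If $D=\mathbb H$ and the $a_i$ commute, the centralizer is $\mathbb H$ when all $a_i$ are real. When some $a_i$ is not real, all $a_j$ lie in $C_{\mathbb H}(a_i)=\mathbb R(a_i)\cong\mathbb C$, which is commutative, and the centralizer is $\mathbb R(a_i)$. The same reasoning applies to an algebraically closed division ring that is a quaternion algebra over a real-closed field $R$: a non-central $a$ has centralizer $R(a)$, a proper algebraic extension of $R$, hence algebraically closed. By a theorem of Baer, every non-commutative algebraically closed division ring that is finite-dimensional over its center is of this kind. So a counterexample has to be infinite-dimensional over its center. Infinite-dimensional algebraically closed division rings do exist, for example by a construction of Makar-Limanov.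

## 4. A commuting pair whose centralizer is $k(b,c)$

Theorem 3.1 tells us what to look for: an algebraically closed $D$ with a commuting tuple whose centralizer is as small as possible.

**Theorem 4.1.** Let $k$ be an algebraically closed field and $B=k(b,c)$ a rational function field in two variables. There is an algebraically closed division ring $D\supseteq B$, with $k$ central in $D$, such that $C_D(B)=B$. Such a $D$ is not a Nullstellensatz ring: the left ideal $(x_1-b,\;x_2^2-c)$ of $D[x_1,x_2]$ is proper and is contained in no left ideal $(x_1-a_1,x_2-a_2)$ with $(a_1,a_2)\in D_c^2$.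

We first prove the second sentence, assuming $C_D(B)=B$. The properness needs nothing about centralizers, and we record it in the generality used in Section 10.

**Lemma 4.2.** Let $D\supseteq B=k(b,c)$ be any division ring, $m\ge1$, $J_m=(x_1-b,\,x_2^m-c)\subseteq D[x_1,x_2]$ and $K=B[z]/(z^m-c)$. Let $V=D\otimes_BK$, with $x_1$ acting as $1\otimes b$ and $x_2$ as $1\otimes z$. Then $D[x_1,x_2]/J_m\cong V$, and both have dimension $m$ over $D$. In particular $J_m$ is proper.

*Proof.* Multiplications by $b$ and $z$ on $K$ are commuting $B$-linear maps, so $V$ is a left $D[x_1,x_2]$-module, with $D$-basis $1\otimes z^i$, $0\le i<m$. For $v_0=1\otimes1$ we have $(x_1-b)v_0=1\otimes b-b\otimes1=0$ and $(x_2^m-c)v_0=1\otimes c-c\otimes1=0$. Also $x_2^iv_0=1\otimes z^i$, so $v_0$ generates $V$. Thus $D[x_1,x_2]/J_m$ maps onto $V$. It is spanned over $D$ by $1,x_2,\dots,x_2^{m-1}$. Indeed $x_1^i-b^i\in D[x_1](x_1-b)$ and $x_2^{mq}-c^q\in D[x_2](x_2^m-c)$, so modulo $J_m$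
$$x_1^i\,x_2^{mq+s}=x_2^{mq+s}x_1^i\equiv x_2^{mq+s}\,b^i=b^ix_2^s\,x_2^{mq}\equiv b^ix_2^s\,c^q=b^ic^q\,x_2^s .$$
Comparing dimensions, the surjection is an isomorphism. $\square$

*Proof of the second sentence of Theorem 4.1.* $J_2$ is proper by Lemma 4.2. Suppose $J_2\subseteq\mathfrak M_{(a_1,a_2)}$ with $a_1a_2=a_2a_1$. By Lemma 1.1, $a_1=b$ and $a_2^2=c$. So $a_2$ commutes with $b=a_1$ and with $c=a_2^2$, and with $k$, hence with all of $k(b,c)$. Thus $a_2\in C_D(B)=B=k(b,c)$. But $c$ is not a square in $k(b,c)$, because its order of vanishing at the prime $c$ of $k(b)[c]$ is odd. This is a contradiction. By Zorn's lemma $J_2$ lies in a maximal left ideal, and this one is not a point ideal. $\square$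

What remains is the construction, and we look first at the constraints. The polynomial $x^2-c$ must acquire a zero $a\in D$. The obvious way is the commutative extension $B(\sqrt c)$, but its zero commutes with $b$ and $c$ and so enlarges $C(B)$. The zero we adjoin has to refuse to commute with $b$, and the same care is needed for every polynomial over every ring that appears on the way.

Two generators are needed for this plan. If $k(b)\subseteq D$ with $D$ algebraically closed, $k$ central and $b$ transcendental over $k$, then a zero $a$ of $x^2-b$ commutes with $b=a^2$ and does not lie in $k(b)$. So $C_D(k(b))=k(b)$ is impossible.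

## 5. The universal division ring of a tensor ring

We need a supply of division rings $D'\supseteq D$ containing a new element with prescribed bimodule relations over $D$.

**Tensor ring.** For a $D$-bimodule $N$ let $T=T_D(N)=\bigoplus_{i\ge0}T_i$, $T_i=N^{\otimes_Di}$, $T_0=D$. It is graded. Put $T_+=\bigoplus_{i\ge1}T_i=N\otimes_DT$. It has a universal property: a ring homomorphism $\varphi:D\to R$ together with a $D$-bimodule map $N\to R$ extends uniquely to a ring homomorphism $T\to R$. *Examples.* If $D=k$ is a field and $N=k^2$ with equal left and right actions, $T$ is the free algebra in two letters. If $D=\mathbb C$ and $N=\mathbb Ce$ with $e\lambda=\bar\lambda e$, then $T$ is the ring of polynomials in $e$ over $\mathbb C$ with the rule $e\lambda=\bar\lambda e$.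

**Semifir.** A ring has invariant basis number if its finitely generated free left modules have a unique rank. A semifir is a ring with invariant basis number in which every finitely generated left ideal is free. *Example.* $\mathbb Z$.

**Full matrices and universal localization.** An $s\times s$ matrix over $R$ is full if it is not a product of an $s\times r$ and an $r\times s$ matrix with $r<s$. If $\Phi$ is a set of square matrices over $R$, then $R\to R_\Phi$ is the universal homomorphism making all $\sigma\in\Phi$ invertible: every homomorphism $R\to R'$ that does so factors uniquely through $R_\Phi$. *Example.* The matrix with all four entries $1$ is a column times a row, so it is not full. Over $\mathbb Z$, a square matrix of rank $r$ factors through $\mathbb Z^r$, so the full matrices are exactly those with nonzero determinant, and $\mathbb Z_\Phi=\mathbb Q$.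

**Theorem (Cohn, *Free Ideal Rings and Localization in General Rings*, CUP 2006, §7.5).** If $R$ is a semifir and $\Phi$ is the set of full square matrices over $R$, then $R_\Phi$ is a division ring and $R\to R_\Phi$ is injective.

**Lemma 5.1.** Every left ideal of $T=T_D(N)$ is free, and $T$ has invariant basis number. In particular $T$ is a semifir.

*Proof.* **Invariant basis number.** $T$ maps onto the division ring $T/T_+=D$. Reducing modulo $T_+$, a free module of rank $r$ becomes a $D$-space of dimension $r$.

**Graded left ideals.** Let $J$ be a graded left ideal. Choose homogeneous $s_i\in J$ lifting a homogeneous $D$-basis of $J/T_+J$.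

They generate $J$. A homogeneous element of $J$ of degree $d$ is a $D$-combination of the $s_i$ of degree $d$ plus an element of $T_+J$ of degree $d$. The latter is a sum of products of elements of $T_+$ with homogeneous elements of $J$ of degree $<d$, which are generated by induction.

They are independent. Suppose not. A homogeneous component of a nontrivial relation gives a nontrivial relation $\sum t_is_i=0$ with $t_i$ homogeneous and $\deg t_i+\deg s_i=d$ whenever $t_i\ne0$. Choose one with $d$ minimal. If some nonzero $t_i$ has degree $0$, then reducing modulo $T_+J$ kills all terms with $t_i\in T_+$ and leaves a nontrivial $D$-relation between basis elements of $J/T_+J$, a contradiction. Otherwise all $t_i$ lie in $T_+=N\otimes_DT$. Let $(n_\lambda)$ be a basis of $N$ as a right $D$-space. Then $N\otimes_DT=\bigoplus_\lambda n_\lambda\otimes T$, so $t_i=\sum_\lambda n_\lambda t_{i\lambda}$ with unique $t_{i\lambda}$, homogeneous of degree $\deg t_i-1$ or zero. From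
$$0=\sum_it_is_i=\sum_\lambda n_\lambda\otimes\Bigl(\sum_it_{i\lambda}s_i\Bigr)$$
we get $\sum_it_{i\lambda}s_i=0$ for every $\lambda$. For some $\lambda$ this is nontrivial, and its degree is $d-1$, contradicting minimality. So $J$ is free on $(s_i)$.

**Arbitrary left ideals.** Let $I$ be a left ideal, and for each $d$ let $J_d$ consist of $0$ and the leading (top degree) forms of the elements of $I$ of degree $d$. A sum of two elements of $J_d$, or a product of a homogeneous element of $T$ with an element of $J_d$, is either $0$ or again the leading form of the corresponding element of $I$. So $J=\bigoplus J_d$ is a graded left ideal, free on homogeneous elements $\bar s_i$ by the previous step. Choose $s_i\in I$ with leading form $\bar s_i$.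

Generation: if $f\in I$ has degree $d$, its leading form is $\sum t_i\bar s_i$ with $t_i$ homogeneous of degree $d-\deg\bar s_i$. Then $f-\sum t_is_i\in I$ is zero or of smaller degree, and we induct. Independence: in a nontrivial relation $\sum t_is_i=0$ let $d$ be the maximum of $\deg t_i+\deg s_i$ over $t_i\ne0$. The degree-$d$ part is a nontrivial relation among the $\bar s_i$, which does not exist. $\square$

By Lemma 5.1 and Cohn's theorem, for $\Phi$ the set of full matrices over $T$,
$$\mathcal U_D(N):=T_D(N)_\Phi$$
is a division ring containing $T_D(N)$, hence containing $D$ and $N$. *Example.* For $D=N=k$ a field, $T=k[t]$ and $\mathcal U_k(k)=k(t)$.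

**Lemma 5.2.** Let $k\subseteq Z(D)$ be a field with $\lambda n=n\lambda$ for all $\lambda\in k$, $n\in N$. Then $k$ is central in $\mathcal U_D(N)$.

*Proof.* $k$ commutes with $D$ and $N$, which generate $T$. For $0\ne\lambda\in k$, conjugation by $\lambda$ is an endomorphism of $\mathcal U_D(N)$ fixing $T$ pointwise. By the uniqueness in the universal property of $T_\Phi$ it is the identity. $\square$

## 6. A derivation that detects $D$ inside $D'$

Fix $D$, $N$, $T=T_D(N)$ and $D'=\mathcal U_D(N)$. Elements of $D'$ are hard to write down. We replace the question "does $a\in D'$ lie in $D$?" by one about a bimodule that we can describe completely. Let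
$$\Omega=\ker\bigl(D'\otimes_DD'\to D',\ a\otimes b\mapsto ab\bigr),\qquad \delta:D'\to\Omega,\quad \delta(a)=a\otimes1-1\otimes a .$$

**Lemma 6.1.** (i) $\delta(ab)=a\delta(b)+\delta(a)b$ for $a,b\in D'$, and for $a\in D'$ we have $\delta(a)=0$ if and only if $a\in D$. (ii) There is an isomorphism of $D'$-bimodules
$$\mu:\ D'\otimes_DN\otimes_DD'\ \longrightarrow\ \Omega,\qquad a\otimes n\otimes b\mapsto a\,\delta(n)\,b .$$

*Example.* For $D=N=k$ and $D'=k(t)$, part (ii) says that $\Omega$ is freely generated by $\delta(t)=t\otimes1-1\otimes t$. For instance, $0=\delta(t\,t^{-1})=t\delta(t^{-1})+\delta(t)t^{-1}$ gives $\delta(t^{-1})=-t^{-1}\delta(t)t^{-1}$.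

*Proof of (i).* We compute $a\delta(b)+\delta(a)b=ab\otimes1-a\otimes b+a\otimes b-1\otimes ab=\delta(ab)$. Clearly $\delta(D)=0$, as the tensor product is over $D$. If $a\notin D$, then $1,a$ are part of a basis of $D'$ as a right $D$-space, and $a\otimes1$, $1\otimes a$ lie in different summands of $D'\otimes_DD'=\bigoplus e\otimes D'$ (sum over the basis). Since $a\otimes1\ne0$, we get $\delta(a)\ne0$.

*Proof of (ii).* The map $\mu$ is well defined, since $\delta(dn)=d\delta(n)$ and $\delta(nd)=\delta(n)d$ for $d\in D$. For a $D'$-bimodule $V$ and $A\in\{T,D'\}$ let $\mathrm{Der}_D(A,V)$ be the set of derivations $A\to V$ vanishing on $D$. We show that for every $V$ each of the following maps is bijective: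
$$\mathrm{Hom}(\Omega,V)\xrightarrow{\ \varphi\mapsto\varphi\delta\ }\mathrm{Der}_D(D',V)\xrightarrow{\text{restrict}}\mathrm{Der}_D(T,V)\xrightarrow{\text{restrict}}\mathrm{Hom}_{D\text{-}D}(N,V)\cong\mathrm{Hom}(D'\otimes_DN\otimes_DD',V),$$
where unadorned $\mathrm{Hom}$ means $D'$-bimodule maps and the last identification sends $\psi$ to $a\otimes n\otimes b\mapsto a\psi(n)b$.

**Step 1: bimodule maps out of $\Omega$ are the derivations of $D'$ over $D$.** If $\sum a_ib_i=0$, then
$$\sum a_i\otimes b_i=\sum a_i\bigl(b_i\otimes1-\delta(b_i)\bigr)=-\sum a_i\delta(b_i).$$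
So $\delta(D')$ generates $\Omega$, and $\varphi$ is determined by $\varphi\delta$. Conversely, given $d\in\mathrm{Der}_D(D',V)$, put $\theta(a\otimes b)=-a\,d(b)$ on $D'\otimes_DD'$. It is well defined, since $d(sb)=s\,d(b)$ for $s\in D$, and left linear. On $\Omega$ it is right linear: if $\sum a_ib_i=0$, then $-\sum a_id(b_ic)=-\sum a_id(b_i)c-\bigl(\sum a_ib_i\bigr)d(c)=-\sum a_id(b_i)c$. Finally $\theta(\delta(a))=-a\,d(1)+d(a)=d(a)$.

**Step 2: derivations extend uniquely from $T$ to $D'$.** A map $d:T\to V$ is a derivation exactly when
$$t\mapsto\begin{pmatrix}t&d(t)\\0&t\end{pmatrix}\in\begin{pmatrix}D'&V\\0&D'\end{pmatrix}$$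
is a ring homomorphism, because the upper right entry of a product is $t\,d(t')+d(t)t'$. It sends $\sigma\in\Phi$, after rearranging into blocks, to $\begin{pmatrix}\sigma&d(\sigma)\\0&\sigma\end{pmatrix}$ with $d$ applied entrywise. As $\sigma$ is invertible over $D'$, this matrix has the inverse $\begin{pmatrix}\sigma^{-1}&-\sigma^{-1}d(\sigma)\sigma^{-1}\\0&\sigma^{-1}\end{pmatrix}$. Hence the homomorphism extends uniquely to $D'=T_\Phi$. The diagonal entries of the extension are endomorphisms of $D'$ that are the identity on $T$, so they are the identity. The upper right entry is then a derivation $D'\to V$ extending $d$. It is unique because the homomorphism is.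

**Step 3: derivations of $T$ over $D$ are bimodule maps out of $N$.** If $d\in\mathrm{Der}_D(T,V)$, then $d|_N$ is a $D$-bimodule map, and it determines $d$ because $D$ and $N$ generate $T$. Conversely, given a $D$-bimodule map $\psi:N\to V$, send $s\in D$ to $\begin{pmatrix}s&0\\0&s\end{pmatrix}$ and $n\in N$ to $\begin{pmatrix}n&\psi(n)\\0&n\end{pmatrix}$. By the universal property of the tensor ring this extends to a homomorphism from $T$ to the triangular ring. Its diagonal entries are the inclusion $T\to D'$, and its upper right entry is the required derivation.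

**Step 4: conclusion.** The composite of all the bijections sends $\varphi$ to $\bigl(a\otimes n\otimes b\mapsto a\,\varphi(\delta(n))\,b\bigr)=\varphi\mu$. So $\varphi\mapsto\varphi\mu$ is bijective for every $V$. Taking $V=D'\otimes_DN\otimes_DD'$ gives $\nu$ with $\nu\mu=\mathrm{id}$. Then $(\mu\nu)\mu=\mathrm{id}_\Omega\,\mu$, and injectivity for $V=\Omega$ gives $\mu\nu=\mathrm{id}_\Omega$. $\square$

## 7. When centralizers do not grow

If $a\in D'$ commutes with $B\subseteq D$, then for $\beta\in B$ we have $\delta(\beta)=0$, so
$$\beta\,\delta(a)=\delta(\beta a)=\delta(a\beta)=\delta(a)\,\beta. \tag{7.1}$$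
So $\delta(a)$ is an element of $\Omega\cong D'\otimes_DN\otimes_DD'$ commuting with $B$. If there are no such elements except $0$, then $a\in D$.

Two toy bimodules show what decides this. In $k(b)\otimes_kk(b)$, which embeds in the field $k(u,v)$ via $b\otimes1\mapsto u$, $1\otimes b\mapsto v$, an element $w$ with $bw=wb$ satisfies $(u-v)w=0$, so $w=0$. In $k(b)\otimes_{k(b)}k(b)$ the element $1\otimes1$ commutes with $b$. What counts is whether the field in the middle of the tensor product is large enough for $B$ to act on a finite-dimensional space over it.

**Lemma 7.1.** Let $k\subseteq Z(D)$ be a field, $F\supseteq k$ a field, and $N=P\otimes_FQ$ with $P$ a $(D,F)$-bimodule and $Q$ an $(F,D)$-bimodule, the left and right actions of $k$ agreeing on $P$ and on $Q$. Let $D'=\mathcal U_D(N)$. Let $B\subseteq D$ be a division $k$-subalgebra admitting no unital $k$-algebra homomorphism $B\to M_r(F)$, $r\ge1$. Then $C_{D'}(B)=C_D(B)$.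

*Proof.* **Step 1: set up the tensor product over $F$.** On $N$ the actions of $k$ agree: $\lambda p\otimes q=p\lambda\otimes q=p\otimes\lambda q=p\otimes q\lambda$. So $k$ is central in $D'$ by Lemma 5.2. By Lemma 6.1(ii), $\Omega\cong X\otimes_FY$ as $D'$-bimodules, with $X=D'\otimes_DP$ and $Y=Q\otimes_DD'$. On $X$ the two actions of $k$ agree: $\lambda d\otimes p=d\lambda\otimes p=d\otimes\lambda p=d\otimes p\lambda$.

**Step 2: an element of $X\otimes_FY$ that commutes with $B$ is zero.** Suppose $0\ne w\in X\otimes_FY$ and $\beta w=w\beta$ for all $\beta\in B$. Write $w=\sum_{i=1}^rx_i\otimes y_i$ with $r$ minimal. Then the $x_i$ are independent in the right $F$-space $X$ and the $y_i$ in the left $F$-space $Y$, as otherwise one could rewrite $w$ with fewer terms. Let $X_0=\bigoplus_ix_iF$, of dimension $r$. For $\beta\in B$,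
$$\sum\beta x_i\otimes y_i=\sum x_i\otimes y_i\beta\in X_0\otimes_FY,$$
so $\sum\overline{\beta x_i}\otimes y_i=0$ in $(X/X_0)\otimes_FY$. As the $y_i$ are independent over $F$, each $\overline{\beta x_i}=0$, i.e. $\beta x_i\in X_0$. Hence $BX_0\subseteq X_0$. So $B$ acts on the left of the $r$-dimensional $F$-space $X_0$ by $F$-linear maps. An element $\lambda\in k$ acts as right multiplication by $\lambda$, that is, as the scalar $\lambda$. This is a unital $k$-algebra homomorphism $B\to\mathrm{End}_F(X_0)\cong M_r(F)$, which was excluded.

**Step 3: conclusion.** Let $a\in C_{D'}(B)$. By (7.1), $\delta(a)$ commutes with $B$, so $\delta(a)=0$ by Step 2, and $a\in D$ by Lemma 6.1(i). Thus $C_{D'}(B)\subseteq C_D(B)$; the other inclusion is clear. $\square$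

**Large subalgebras.** For a field $k$, call a division $k$-algebra $B$ *large* if there is no unital $k$-algebra homomorphism $B\to M_r(k(x))$ for any $r\ge1$. *Examples.* $k(x)$ is not large (take $r=1$). A large $B$ also has no unital $k$-homomorphism to any $M_r(k)$, as $M_r(k)\subseteq M_r(k(x))$. The example we need is the following.

**Lemma 7.2.** A field $B\supseteq k$ with $\operatorname{trdeg}_kB\ge2$ is large. In particular $k(b,c)$ is large.

*Proof.* Given a unital $k$-homomorphism $\rho:B\to M_r(k(x))$, let $C$ be the subalgebra generated by the scalars $k(x)$ and $\rho(B)$. It is commutative and finite-dimensional over $k(x)$. For a maximal ideal $\mathfrak m$ of $C$, the field $C/\mathfrak m$ is a finite extension of $k(x)$, so it has transcendence degree $1$ over $k$. The map $B\to C/\mathfrak m$ is a unital $k$-homomorphism of fields, hence injective, and $\operatorname{trdeg}_kB\le1$, a contradiction. $\square$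

## 8. Adjoining a zero that is conjugate to $b$

Let $h=\sum c_ix^i\in D[x]$ be irreducible of degree $\ge2$. For fields one passes to $D[x]/(h)$. Here $D[x]h$ is in general only a left ideal, and $M=D[x]/D[x]h$ is only a module; it is not a ring in which the class of $x$ could be the zero.

The way around this is to look for a zero of the special form $a=pbp^{-1}$ with $b\in D$ given and $p$ unknown. Since $a^ip=pb^i$, the equation $h(a)=0$ is equivalent to
$$\sum_ic_i\,p\,b^i=0, \tag{8.1}$$
which is linear in $p$. It prescribes a relation in a $D$-bimodule, and tensor rings are made for that. The bimodule can be built over $F=k(x)$, and Lemma 7.1 then protects the centralizers of all large subalgebras.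

**Lemma 8.1.** Let $k$ be algebraically closed, $D\ne k$ a division ring with $k\subseteq Z(D)$, and $f\in D[x]$ non-constant. There is a division ring $D'\supseteq D$, with $k$ central in $D'$, such that $f$ has a zero in $D'$ and $C_{D'}(B)=C_D(B)$ for every large division $k$-subalgebra $B\subseteq D$.

*Proof.* **Step 1: reduce to an irreducible polynomial of degree at least two.** Let $h$ be a non-constant right factor of $f$ of least degree, $f=gh$. Then $h$ is irreducible, and by (1.2), applied over $D'$, a zero of $h$ in $D'$ is a zero of $f$. If $h=c_1x+c_0$ has degree $1$, then $-c_1^{-1}c_0\in D$ is a zero and $D'=D$ will do. Let $h=\sum c_ix^i$ have degree $n\ge2$.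

**Step 2: let $k(x)$ act on $M=D[x]/D[x]h$ from the right.** A left ideal containing $D[x]h$ has the form $D[x]h'$ with $h\in D[x]h'$. By irreducibility it is $D[x]h$ or $D[x]$. So $M$ is simple, and $\dim_DM=n$. A polynomial $q\in k[x]$ is central in $D[x]$, as $k\subseteq Z(D)$, so it acts on $M$ as a $D[x]$-endomorphism. By Schur's lemma $\mathrm{End}(M)$ is a division ring, and $q$ acts as $0$ or bijectively. Suppose some $q\ne0$ acts as $0$. Then $q$ is non-constant, and factoring it over the algebraically closed field $k$ we find $\lambda\in k$ such that $x-\lambda$ acts as $0$, since $\mathrm{End}(M)$ has no zero divisors. Then $x\bar1=\lambda\bar1$, so $M=D[x]\bar1=D\bar1$ has dimension $1<n$, a contradiction. Hence every nonzero $q\in k[x]$ acts bijectively, and $M$ is a $(D,k(x))$-bimodule with $m\cdot x:=xm$. The two actions of $k$ on $M$ agree.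

**Step 3: choose $b$ and form $D'$.** Pick $b\in D\setminus k$. Inside the field $k(b)$, if $b$ were algebraic over the algebraically closed field $k$, it would lie in $k$. So $b$ is transcendental over $k$, and $x\mapsto b$ defines an embedding $k(x)\to D$. Let $Q=D$, with $k(x)$ acting on the left through this embedding and $D$ on the right by multiplication. The actions of $k$ agree because $k$ is central. Put
$$N=M\otimes_{k(x)}Q,\qquad D'=\mathcal U_D(N).$$
Lemma 5.2 gives that $k$ is central in $D'$. Lemma 7.1 with $F=k(x)$ gives $C_{D'}(B)=C_D(B)$ for all large $B\subseteq D$.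

**Step 4: find the zero.** Let $p=\bar1\otimes1\in N\subseteq D'$. It is a tensor of nonzero vectors over the field $k(x)$, so $p\ne0$ and $p$ is invertible in $D'$. For all $i$,
$$x^i\bar1\otimes1=\bar1\cdot x^i\otimes1=\bar1\otimes b^i=p\,b^i .$$
The relation $\sum c_ix^i\bar1=h\bar1=0$ in $M$ therefore yields $\sum c_i\,p\,b^i=0$, which is (8.1). With $a=pbp^{-1}\in D'$ this reads $\bigl(\sum c_ia^i\bigr)p=0$, so $h(a)=0$ and hence $f(a)=0$. $\square$

*Example.* Take $D=B=k(b,c)$ and $f=h=x^2-c$, with $b$ as the chosen element. Then $M=B[x]/(x^2-c)=k(b,\sqrt c)$ with $x$ acting as $\sqrt c$. Relation (8.1) is $pb^2=cp$, and $a=pbp^{-1}$ satisfies $a^2=pb^2p^{-1}=c$. So $a$ commutes with $c$. It does not commute with $b$: otherwise $a\in C_{D'}(B)=C_B(B)=B$, while $c$ is not a square in $B$. This is the kind of square root asked for in Section 4.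

## 9. Closing up, and the end of the proof of Theorem 4.1

**Lemma 9.1.** Let $k$ be algebraically closed and $D_1\ne k$ a division ring with $k\subseteq Z(D_1)$. There is an algebraically closed division ring $D\supseteq D_1$, with $k$ central in $D$, such that $C_D(B)=C_{D_1}(B)$ for every large division $k$-subalgebra $B\subseteq D_1$.

*Proof.* **Step 1: give zeros to all polynomials over a fixed ring.** Let $\Delta\ne k$ be a division ring with $k$ central. Well-order the non-constant polynomials of $\Delta[x]$ as $(f_\alpha)_{\alpha<\kappa}$. Put $\Delta_{(0)}=\Delta$. Let $\Delta_{(\alpha+1)}$ be the ring that Lemma 8.1 produces from $\Delta_{(\alpha)}$ and $f_\alpha$, and take unions at limit stages. Put $\Delta^+=\Delta_{(\kappa)}$. A union of a chain of division rings is a division ring, and every stage contains $\Delta\neq k$, so Lemma 8.1 applies at each successor step. By transfinite induction, $k$ is central in each stage and $C_{\Delta_{(\alpha)}}(B)=C_\Delta(B)$ for every large $B\subseteq\Delta$. Successor steps are Lemma 8.1. At a limit, an element of the union commuting with $B$ lies in an earlier stage, hence in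 $C_\Delta(B)$, and any two elements already lie in a common earlier stage, so $k$ stays central. Every non-constant polynomial over $\Delta$ has a zero in $\Delta^+$.

**Step 2: iterate so that new polynomials are served too.** Put $\Delta_0=D_1$, $\Delta_{i+1}=\Delta_i^+$ and $D=\bigcup_{i<\omega}\Delta_i$. A non-constant $f\in D[x]$ has finitely many coefficients, so it lies in some $\Delta_i[x]$ and has a zero in $\Delta_{i+1}\subseteq D$. Centrality of $k$ and the equalities of centralizers pass to the union as before. $\square$

*End of the proof of Theorem 4.1.* Apply Lemma 9.1 to $D_1=B=k(b,c)$, which is large in itself by Lemma 7.2. We get an algebraically closed $D\supseteq B$ with $k$ central and $C_D(B)=C_B(B)=B$. The rest of the theorem was proved in Section 4. $\blacksquare$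

In terms of Theorem 3.1, the commuting pair $(b,c)$ has centralizer $C_D(b,c)=k(b,c)$, which is not algebraically closed, since $y^2-c$ has no zero in it.

## 10. Prescribed center, and maximal left ideals of every codimension

The construction can start from any $D_0$, can be arranged to have center exactly $k$, and for $D_0=k(b,c)$ the left ideals $J_m$ are themselves maximal.

**Theorem 10.1.** Let $k$ be an algebraically closed field and $D_0\ne k$ a division ring with $k\subseteq Z(D_0)$.

(a) There is an algebraically closed division ring $D\supseteq D_0$ with $Z(D)=k$ such that $C_D(B)=C_{D_0}(B)$ for every division $k$-subalgebra $B\subseteq D_0$ admitting no unital $k$-algebra homomorphism $B\to M_r(k(x))$ for any $r\ge1$. In particular this holds for every commutative subfield $B\supseteq k$ of $D_0$ with $\operatorname{trdeg}_kB\ge2$.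

(b) If $D_0=B=k(b,c)$, then for every $m\ge1$ the left ideal $J_m=(x_1-b,\;x_2^m-c)$ of $D[x_1,x_2]$ is maximal, with $\dim_DD[x_1,x_2]/J_m=m$.

In (b), $D$ is the ring provided by (a). Since point ideals have codimension $1$ by Lemma 1.1, for $m\ge2$ the maximal left ideal $J_m$ is not a point ideal.

*Proof of (a).* **Step 1: make sure a large subalgebra is present.** It will confine the center. If $D_0$ has no large subalgebra, replace it by $D_0(u,v)$, the division ring of fractions of the Noetherian domain $D_0[u,v]$ with $u,v$ central indeterminates. The centralizer condition for the old $D_0$ was vacuous, $k$ is still central, and $k(u,v)$ is large by Lemma 7.2. So assume that some $B_0\subseteq D_0$ is large.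

**Step 2: add an element that commutes only with $k$ among the elements of $D_0$.** Let $D_1=\mathcal U_{D_0}(D_0\otimes_kD_0)$ and $y=1\otimes1\in D_0\otimes_kD_0\subseteq D_1$. Apply Lemma 7.1 with $F=k$, $P=D_0$ as a $(D_0,k)$-bimodule and $Q=D_0$ as a $(k,D_0)$-bimodule. A large $B$ has no unital $k$-homomorphism to any $M_r(k)$, so $C_{D_1}(B)=C_{D_0}(B)$ for all large $B\subseteq D_0$. By Lemma 5.2, $k$ is central in $D_1$.

**Step 3: close up and compute the center.** Lemma 9.1 applied to $D_1$ gives an algebraically closed $D\supseteq D_1$ with $k\subseteq Z(D)$ and $C_D(B)=C_{D_1}(B)=C_{D_0}(B)$ for all large $B\subseteq D_0$. Let $z\in Z(D)$. Then $z\in C_D(B_0)=C_{D_0}(B_0)\subseteq D_0$. Also $zy=yz$, that is, $z\otimes1=1\otimes z$ in $D_0\otimes_kD_0$. If $z\notin k$, then $1,z$ are $k$-independent and $z\otimes1\ne1\otimes z$. So $z\in k$, and $Z(D)=k$. The last assertion of (a) is Lemma 7.2.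

*Proof of (b).* **Step 1: the quotient.** As $B$ is large, $C_D(B)=C_B(B)=B=k(b,c)$. By Eisenstein's criterion over $k(b)[c]$ at the prime $c$, the polynomial $z^m-c$ is irreducible over $B$, so $K=B[z]/(z^m-c)$ is a field of degree $m$ over $B$. By Lemma 4.2, $D[x_1,x_2]/J_m\cong V=D\otimes_BK$ has dimension $m$. We must show that $V$ is a simple module.

**Step 2: a nonzero submodule meets $1\otimes K$.** Let $0\ne V'\subseteq V$ be a submodule and $(\kappa_i)$ a $B$-basis of $K$, so that $V=\bigoplus_iD\kappa_i$, where we write $d\kappa$ for $d\otimes\kappa$ and view $K$ as $1\otimes K\subseteq V$. Choose $0\ne v=\sum d_i\kappa_i\in V'$ with the fewest nonzero $d_i$, scaled on the left so that one of them equals $1$. Let $\beta\in\{b,c\}$. The map $1\otimes\beta$ is the action of $x_1$ or of $x_2^m$, so it preserves $V'$. Since $d_i\otimes\beta\kappa_i=d_i\beta\otimes\kappa_i$,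
$$(1\otimes\beta)v-\beta v=\sum(d_i\beta-\beta d_i)\kappa_i\in V'.$$
The coefficients that were $0$ remain $0$, and the one that was $1$ becomes $0$. By minimality this element is $0$. So each $d_i$ commutes with $b$ and $c$, and with $k$, hence $d_i\in C_D(B)=B$ and $0\ne v\in K$.

**Step 3: then the submodule is everything.** $V'\cap K$ is a $B$-subspace of $K$ stable under multiplication by $z$, the action of $x_2$. It contains $v$, so it contains $B[z]v=Kv=K$, because $K$ is a field. In particular $1\otimes1\in V'$, which generates $V$. So $V'=V$, the module $V$ is simple, and $J_m$ is maximal. $\blacksquare$
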